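\title{Complex flag manifolds are generically rigid}

\begin{abstract}
We prove that every complex flag manifold $U(n)/U(n_1)\times\dots\times U(n_k)$, and every finite product of such manifolds, is generically rigid: a simply connected space of finite type that becomes equivalent to it after localization at each prime is homotopy equivalent to it. The algebraic input is a description of all automorphisms of the rational cohomology ring: each one is a rescaling of the grading composed with a permutation of blocks of equal size. We deduce this from Hoffman's theorem on Grassmannians, using the volume polynomial on $H^2$ and the Hodge--Riemann relations. The rescalings are realized on $p$-completions by the action of field automorphisms of $\mathbb{C}$ on the \'etale homotopy type, and the corrected local equivalences are glued along the arithmetic square.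
\end{abstract}

\section{Introduction}\label{sec:intro}

Spaces have the homotopy type of CW complexes, and a simply connected space is \emph{of finite type} if its integral homology groups are finitely generated in each degree. For a prime $p$ let $\mathbb{Z}_{(p)}\subset\mathbb{Q}$ be the ring of fractions with denominator prime to $p$. The $p$-localization of a simply connected space $Z$ is a map $Z\to Z_{(p)}$ to a simply connected space that tensors the homotopy groups and the reduced homology groups with $\mathbb{Z}_{(p)}$. It keeps the rational and the $p$-primary information in $Z$ and discards the rest.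

\begin{definition}\label{def:rigid}
Let $X$ be simply connected of finite type. The \emph{genus} of $X$ is the set of homotopy types of simply connected spaces $Y$ of finite type such that $X_{(p)}\simeq Y_{(p)}$ for every prime $p$. The space $X$ is \emph{generically rigid} if its genus consists of the homotopy type of $X$ alone.
\end{definition}

A finitely generated abelian group is determined by its localizations, so two spaces of the same genus have isomorphic homology groups. But the definition asks for no relation between the equivalences $X_{(p)}\simeq Y_{(p)}$ at different primes, and the genus measures whether such an unrelated family can always be replaced by one global equivalence. It cannot always be, even for complexes with cells in even dimensions only.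

\begin{example}\label{ex:nonrigid}
Let $\nu$ generate the stable group $\pi_9(S^6)\cong\mathbb{Z}/24$, and put $C_j=S^6\cup_{j\nu}e^{10}$. Then $C_1$ and $C_5$ have the same genus. Indeed, $(C_j)_{(p)}$ is the mapping cone of the localized attaching map. For $p\ne5$ the two attaching maps differ by the self-map of degree $5$ of $S^9$, which is a $p$-local equivalence, and for $p=5$ both become null-homotopic. Suppose that $h\colon C_1\to C_5$ is a homotopy equivalence, which we may take to be cellular. It restricts to a map $S^6\to S^6$ of degree $\pm1$, which sends $\nu$ to $\pm\nu$ because $\nu$ is a suspension, and it sends a generator of $\pi_{10}(C_1,S^6)\cong H_{10}(C_1,S^6)\cong\mathbb{Z}$ to a generator of $\pi_{10}(C_5,S^6)$. The boundaries of these generators in $\pi_9(S^6)$ are $\pm\nu$ and $\pm5\nu$, so $\nu=\pm5\nu$, which is false in $\mathbb{Z}/24$.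
\end{example}

\begin{example}\label{ex:cpn}
Complex projective space $\mathbb{C}P^l$ is generically rigid. Let $Y$ be in its genus. Then $H^*(Y;\mathbb{Z})$ is $\mathbb{Z}$ in the degrees $0,2,\dots,2l$ and zero otherwise. Let $y$ generate $H^2(Y;\mathbb{Z})$. For each $p$ the ring $H^*(Y;\mathbb{Z}_{(p)})$ is isomorphic to $\mathbb{Z}_{(p)}[x]/(x^{l+1})$, with $y$ corresponding to a unit multiple of $x$. So $y^m$ generates $H^{2m}(Y;\mathbb{Z})$ at every prime, hence over $\mathbb{Z}$. The map $Y\to\mathbb{C}P^\infty=K(\mathbb{Z},2)$ classifying $y$ is therefore an isomorphism on homology in degrees $\le 2l+1$, hence $(2l+1)$-connected, and the inclusion $\mathbb{C}P^l\to\mathbb{C}P^\infty$ lifts up to homotopy to a map $\mathbb{C}P^l\to Y$. This map is an isomorphism on cohomology, hence a homotopy equivalence.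
\end{example}

Projective spaces are the simplest members of the following family. Let $k\ge1$, let $n_1,\dots,n_k$ be positive integers with sum $n$, and embed $H=U(n_1)\times\dots\times U(n_k)$ block-diagonally in $U(n)$. The quotient $X=U(n)/H$ is a \emph{complex flag manifold} with $k$ \emph{blocks} of \emph{sizes} $n_1,\dots,n_k$. Its points are the orthogonal decompositions $\mathbb{C}^n=E_1\oplus\dots\oplus E_k$ with $\dim E_i=n_i$, and we write $E_i$ also for the tautological vector bundle of rank $n_i$ on $X$. For $k=1$ this is a point, for $k=2$ a Grassmannian, and the sizes $(1,l)$ give $\mathbb{C}P^l$. The space $X$ is simply connected, because $H$ is connected and $\pi_1H\to\pi_1U(n)=\mathbb{Z}$ is onto. It is conjectured in \emph{Guido's Book of Conjectures} \cite{Guido} that all complex flag manifolds are generically rigid. We prove this.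

\begin{theorem}\label{thm:rigid}
Every complex flag manifold is generically rigid.
\end{theorem}

The argument of Example~\ref{ex:cpn} does not extend. It used that a class in $H^2$ is the same as a line bundle; a space $Y$ in the genus of a Grassmannian carries, a priori, no vector bundles of higher rank, and cohomology classes do not produce them. We work instead with the given equivalences $e_p\colon X_{(p)}\to Y_{(p)}$. Each of them identifies $H^*(Y;\mathbb{Q})$ with $H^*(X;\mathbb{Q})$, and two such identifications differ by an automorphism of the ring $H^*(X;\mathbb{Q})$. If this ring has few automorphisms, and if the few that exist are induced by maps, one can hope to correct the $e_p$ until they agree. So the first task is to find all automorphisms.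

All ring maps in this paper are graded. Write $c^{(i)}_m=c_m(E_i)$ for the Chern classes of the tautological bundles; they generate the cohomology ring of $X$, which vanishes in odd degrees. Two kinds of automorphisms of $H^*(X;\mathbb{Q})$ are visible at once.
\begin{itemize}
\item For $c\in\mathbb{Q}^*$, let $\psi^c$ be multiplication by $c^r$ on $H^{2r}(X;\mathbb{Q})$. It commutes with every graded linear map. The same formula defines $\psi^u$ on $H^*(X;L)$ for a unit $u$ of any coefficient ring $L$.
\item Call a permutation $\rho$ of $\{1,\dots,k\}$ \emph{admissible} if $n_{\rho(i)}=n_i$ for all $i$. The homeomorphism $(E_1,\dots,E_k)\mapsto(E_{\rho(1)},\dots,E_{\rho(k)})$ of $X$ pulls $E_i$ back to $E_{\rho(i)}$, so it induces the automorphism $s_\rho\colon c^{(i)}_m\mapsto c^{(\rho(i))}_m$, which preserves integral cohomology.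
\end{itemize}

\begin{theorem}\label{thm:aut}
Let $X$ be a complex flag manifold with $k\ge2$ blocks. Then
\[
\operatorname{Aut}H^*(X;\mathbb{Q})=\{\psi^cs_\rho : c\in\mathbb{Q}^*,\ \rho\text{ admissible}\}.
\]
\end{theorem}

The same methods apply to products. If $X=X_1\times\dots\times X_r$ is a product of flag manifolds and $\underline{c}=(c_1,\dots,c_r)\in(\mathbb{Q}^*)^r$, let $\psi^{\underline{c}}=\psi^{c_1}\otimes\dots\otimes\psi^{c_r}$ on $H^*(X;\mathbb{Q})=\bigotimes_tH^*(X_t;\mathbb{Q})$. Factors with one block are points and are omitted.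

\begin{theorem}\label{thm:products}
Let $X=X_1\times\dots\times X_r$ be a finite product of complex flag manifolds with at least two blocks each.
\begin{enumerate}
\item The group $\operatorname{Aut}H^*(X;\mathbb{Q})$ is generated by the automorphisms $\psi^{c}$ and $s_\rho$ of the individual factors and by the permutations of factors with equal multisets of block sizes. Every automorphism has the form $\gamma\psi^{\underline{c}}$, where $\underline{c}\in(\mathbb{Q}^*)^r$ and $\gamma$ is induced by a self-homeomorphism of $X$.
\item The space $X$ is generically rigid.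
\item Two flag manifolds with at least two blocks each have isomorphic rational cohomology rings if and only if their multisets of block sizes agree.
\item For a single flag manifold $X$ with at least two blocks, $\operatorname{Aut}H^*(X;\mathbb{Z})=\{\psi^{\pm1}s_\rho:\rho\text{ admissible}\}$, and every element is induced by a self-homeomorphism of $X$.
\end{enumerate}
\end{theorem}

Sections~\ref{sec:ring}--\ref{sec:products} contain the algebra. An automorphism preserves, up to a scalar, the polynomial $\lambda\mapsto\int_X\lambda^{N}$ on $H^2$, where $N=\dim_{\mathbb{C}}X$; this polynomial is a product of linear forms, and the arrangement of their zero sets pins down the action on $H^2$ (Section~\ref{sec:volume}). An automorphism that fixes $H^2$ is diagonalizable by the Hodge--Riemann relations and descends to every Grassmannian fiber of $X$, where Hoffman's theorem \cite{Hoffman} leaves one nontrivial possibility; one further integral excludes it when there are at least three blocks (Section~\ref{sec:trivial}). Sections~\ref{sec:realize} and~\ref{sec:glue} contain the homotopy theory: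 the realization of the rescalings $\psi^c$ on the rationalization and on the $p$-completions, and the gluing of the corrected maps.

\section{The cohomology ring}\label{sec:ring}

In Sections~\ref{sec:ring}--\ref{sec:trivial}, $X=U(n)/H$ is a flag manifold with $k\ge2$ blocks and $N=\dim_{\mathbb{C}}X=\sum_{i<j}n_in_j$. By Borel's theorem,
\[
A_{\mathbb{Z}}:=H^*(X;\mathbb{Z})=\mathbb{Z}\bigl[c^{(i)}_m:1\le i\le k,\ 1\le m\le n_i\bigr]\Big/\Bigl(\prod_{i}c^{(i)}=1\Bigr),
\]
where $c^{(i)}=1+c^{(i)}_1+\dots+c^{(i)}_{n_i}$ and the relation, which expresses that $\bigoplus E_i$ is trivial, is imposed in each degree. This ring is torsion free and concentrated in even degrees. Put $A=A_{\mathbb{Z}}\otimes\mathbb{Q}$, $A^r=H^{2r}(X;\mathbb{Q})$ and $V=A^1$. Elements of $A^r$ are said to have \emph{weight} $r$. The top weight is $N$, and $\int_X\colon A^N\to\mathbb{Q}$, evaluation on the fundamental class, is an isomorphism; the integral of an inhomogeneous class is the integral of its component of weight $N$.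

It is convenient to use Chern roots. Divide $\{1,\dots,n\}$ into consecutive blocks $I_1,\dots,I_k$ with $|I_i|=n_i$, and let $\Lambda\subset\mathbb{Q}[x_1,\dots,x_n]$ be the ring of polynomials that are symmetric in the variables of each block. It is the polynomial ring on the elementary symmetric polynomials $c_m^{(i)}$ of the blocks, and $A$ is the quotient of $\Lambda$ by the ideal generated by the elementary symmetric polynomials in all $n$ variables. Geometrically, let $T\subset U(n)$ be the diagonal torus. The case $n_1=\dots=n_k=1$ of Borel's theorem says that $H^*(U(n)/T;\mathbb{Q})$ is the quotient of $\mathbb{Q}[x_1,\dots,x_n]$ by the ideal generated by the symmetric polynomials without constant term, where $x_a$ is the first Chern class of the $a$-th tautological line bundle. The projection $\pi\colon U(n)/T\to X$ pulls $E_i$ back to the sum of the line bundles of block $i$, so $\pi^*$ is induced by the inclusion of $\Lambda$.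

The relations of $A$ become additive in the power sums $p^{(i)}_m=\sum_{a\in I_i}x_a^m$, and this makes the generators of $A$ easy to describe. Let $A^+=\bigoplus_{r>0}A^r$ and let $QA=A^+/(A^+)^2$ be the space of \emph{indecomposables}, with weight-$m$ part $QA_m$. Every automorphism of $A$ acts on $QA$.

\begin{lemma}\label{lem:QA}
Let $S_m=\{i:n_i\ge m\}$. Then $QA_m=0$ if $S_m=\emptyset$, and otherwise
\begin{equation}\label{eq:QA}
QA_m=\mathbb{Q}^{S_m}/\mathbb{Q}(1,\dots,1),
\end{equation}
where the basis vector $e_i$ is the class of $p^{(i)}_m$. The dual space $(QA_m)^*$ is spanned by the functionals $f_{ij}=e_i^*-e_j^*$ with $i,j\in S_m$.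
\end{lemma}

\begin{proof}
By Newton's identities, the power sums $p_1,\dots,p_l$ in $l$ variables are polynomial generators of the ring of symmetric polynomials over $\mathbb{Q}$, and they generate the same ideal of that ring as the elementary symmetric polynomials. Applied to each block, this shows that $\Lambda$ is the polynomial ring on the $p^{(i)}_m$ with $m\le n_i$; for $m>n_i$ the polynomial $p_m^{(i)}$ is a polynomial of weight $m$ in $p^{(i)}_1,\dots,p^{(i)}_{n_i}$, which has no linear term. Applied to all $n$ variables, it shows that $A$ is the quotient of $\Lambda$ by the ideal generated by $\sum_ip^{(i)}_m$ for $1\le m\le n$. The linear part of this relation is $\sum_{i\in S_m}p^{(i)}_m$, which gives \eqref{eq:QA}. The dual of the quotient consists of the functionals $\sum_{i\in S_m} a_ie_i^*$ with $\sum a_i=0$.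
\end{proof}

For $m=1$ we have $p^{(i)}_1=c^{(i)}_1$ and $V=QA_1=\mathbb{Q}^k/\mathbb{Q}(1,\dots,1)$. We write an element of $V$ as $\lambda=\sum_i\mu_ic^{(i)}_1$ with $\mu\in\mathbb{Q}^k$; the differences $\mu_{ij}=\mu_i-\mu_j$ are well-defined linear forms on $V$, and they span $V^*$.

The proof of Theorem~\ref{thm:aut} separates the action on $V$ from the subgroup
\[
U(X)=\{\varphi\in\operatorname{Aut}(A):\varphi|_V=\mathrm{id}\}.
\]
For Grassmannians this subgroup is given by the following theorem.

\begin{theorem}[Hoffman \cite{Hoffman}]\label{thm:hoffman}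
Let $1\le a\le b$, let $c_i$ be the Chern classes of the canonical $a$-plane bundle on $G_a(\mathbb{C}^{a+b})$, and define $\bar c_j$ by $\sum\bar c_j=(\sum c_i)^{-1}$. If $h$ is an endomorphism of $H^*(G_a(\mathbb{C}^{a+b});\mathbb{Q})$ with $h(c_1)=mc_1$ and $m\ne0$, then $h(c_i)=m^ic_i$ for all $i$, or else $a=b$ and $h(c_i)=(-m)^i\bar c_i$ for all $i$.
\end{theorem}

Let $k=2$, and apply the theorem with $m=1$ to the bundle of smaller rank. Its Chern classes $c_i$ generate $A$, and the $\bar c_j$ are the Chern classes of the other bundle. If $n_1=n_2$, the second alternative is the automorphism $\tau=\psi^{-1}s_{(12)}$, which lies in $U(X)$ because $\tau(c_1)=-\bar c_1=c_1$. Hence, for $k=2$,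
\begin{equation}\label{eq:U2}
U(X)=\{1\}\quad\text{if }n_1\ne n_2,\qquad U(X)=\{1,\tau\}\quad\text{if }n_1=n_2.
\end{equation}
Since $p^{(1)}_m+p^{(2)}_m=0$ in $A$, we have
\begin{equation}\label{eq:taup}
\tau\bigl(p^{(1)}_m\bigr)=(-1)^mp^{(2)}_m=(-1)^{m+1}p^{(1)}_m .
\end{equation}
If $n_1=n_2=1$, then $A$ is generated by $p_1^{(1)}$ and $\tau=1$. If $n_1=n_2\ge2$, then $\tau$ acts as $-1$ on $QA_2\ne0$, so $\tau\ne1$.

\section{The volume polynomial and the action on $H^2$}\label{sec:volume}

An isomorphism of graded rings maps the one-dimensional top weight to the top weight, so it preserves the integral up to a nonzero scalar. Consequently it preserves, up to a scalar, the \emph{volume polynomial} $\lambda\mapsto\int_Xe^\lambda=\frac1{N!}\int_X\lambda^N$ on $V$. The smallest case with three blocks shows how much this says.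

\begin{example}\label{ex:U3}
Let $X=U(3)/T$, with sizes $(1,1,1)$ and $N=3$. Put $x=x_1$, $y=x_2$, so that $x_3=-x-y$. The remaining relations are $x^2+xy+y^2=0$ and $xy(x+y)=0$. They give $x^3=-x^2y-xy^2=0$, in the same way $y^3=0$, and $xy^2=-x^2y$; so $x^2y$ spans $A^3$. For $\lambda=\mu_1x_1+\mu_2x_2+\mu_3x_3=\mu_{13}x+\mu_{23}y$ we get
\[
\lambda^3=3\mu_{13}^2\mu_{23}\,x^2y+3\mu_{13}\mu_{23}^2\,xy^2=3\mu_{12}\mu_{13}\mu_{23}\,x^2y .
\]
The classes $\lambda$ with $\lambda^3=0$ form three lines in the plane $V$, namely $\mathbb{Q}x_1$ (where $\mu_{23}=0$), $\mathbb{Q}x_2$ and $\mathbb{Q}x_3$. An automorphism $\varphi$ permutes these lines: $\varphi(x_i)=c_ix_{\rho(i)}$. The relation $x_1+x_2+x_3=0$ is, up to a scalar, the only linear relation among the $x_i$, so $c_1=c_2=c_3=c$. Since $V$ generates $A$, we conclude that $\varphi=\psi^cs_\rho$.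
\end{example}

In general the volume polynomial is again a product of the forms $\mu_{ij}$, now with multiplicities that remember the block sizes. The computation yields with little extra work the integral of $p^{(i)}_2e^\lambda$, which is needed in Section~\ref{sec:trivial}, where $V$ no longer generates $A$. Put
\[
D(\mu)=\prod_{i<j}\mu_{ij}^{\,n_in_j},\qquad R_i=\sum_{j\ne i}\frac{n_j}{\mu_{ij}},\qquad T_i=\sum_{j\ne i}\frac{n_j}{\mu_{ij}^2}.
\]

\begin{lemma}\label{lem:integrals}
There is a constant $C'\ne0$, depending only on $X$, such that for $\lambda=\sum\mu_ic_1^{(i)}$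
\begin{align}
\int_Xe^\lambda&=C'D,\label{eq:int0}\\
\int_Xp^{(j)}_1p^{(l)}_1e^\lambda&=C'\,\partial_{\mu_j}\partial_{\mu_l}D,\label{eq:int1}\\
\int_Xp^{(i)}_2e^\lambda&=C'D\,\bigl(n_iR_i^2-n_i^2T_i\bigr).\label{eq:int2}
\end{align}
\end{lemma}

\begin{proof}
For a polynomial or power series $h$ in $x_1,\dots,x_n$, let $h(\partial)$ be the differential operator obtained by substituting $\partial/\partial y_a$ for $x_a$; it acts on polynomials in $y_1,\dots,y_n$. If $h\neq0$ is a homogeneous real polynomial, then $h(\partial)h$ is the sum of the squares of the coefficients of $h$, weighted by products of factorials, so $h(\partial)h>0$.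

\emph{Integration over $U(n)/T$.} Let $\Delta(y)=\prod_{a<b}(y_a-y_b)$. An antisymmetric polynomial is divisible by $\Delta$, so it is zero if its degree is less than $\binom n2$. If $g$ is symmetric without constant term, then $g(\partial)\Delta$ is antisymmetric of degree less than $\binom n2$, hence zero. So the functional $h\mapsto h(\partial)\Delta$ on polynomials of degree $\binom n2$ vanishes on the ideal that defines $H^*(U(n)/T;\mathbb{Q})$, and it is nonzero because $\Delta(\partial)\Delta>0$. The top weight of $H^*(U(n)/T;\mathbb{Q})$ is $\binom n2$ and is one-dimensional. Hence there is a constant $C_0\ne0$ with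
\begin{equation}\label{eq:fullflag}
\int_{U(n)/T}h=C_0\,\bigl(h(\partial)\Delta\bigr)(0)
\end{equation}
for all power series $h$; components of $h$ of degree other than $\binom n2$ contribute zero to both sides.

\emph{Integration over $X$.} The fiber of $\pi\colon U(n)/T\to X$ is $\prod_iU(n_i)/T_i$, with $T_i\subset U(n_i)$ the diagonal torus. Let $\Delta_i=\prod_{a<b,\ a,b\in I_i}(y_a-y_b)$ and $\delta=\prod_i\Delta_i$. By \eqref{eq:fullflag} for each $U(n_i)/T_i$, the integral of the class $\delta(x)$ over the fiber is a nonzero multiple of $\prod_i\Delta_i(\partial)\Delta_i$, so it is a nonzero number $\epsilon$. The projection formula for integration along the fiber gives $\int_{U(n)/T}\delta\cdot\pi^*f=\epsilon\int_Xf$.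

Let $\tilde\mu\in\mathbb{Q}^n$ have $\tilde\mu_a=\mu_i$ for $a\in I_i$, so that $\pi^*\lambda=\sum_a\tilde\mu_ax_a$. By Taylor's formula, $(e^{\tilde\mu\cdot\partial}g)(0)=g(\tilde\mu)$ for every polynomial $g$. Apply \eqref{eq:fullflag} to $h=\delta fe^{\tilde\mu\cdot x}$ with $f\in\Lambda$. In $\Delta(\tilde\mu+y)$ the factors with $a,b$ in the same block do not see the shift, so $\Delta(\tilde\mu+y)=\delta(y)G(y)$ and, with $C=C_0/\epsilon$,
\begin{equation}\label{eq:master}
\int_Xfe^\lambda=C\,\bigl[f(\partial)\delta(\partial)(\delta G)\bigr](0),\qquad G(y)=\prod_{i<j}\ \prod_{a\in I_i,\,b\in I_j}(\mu_{ij}+y_a-y_b).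
\end{equation}

\emph{The first two formulas.} For $f=1$ only the part of $\delta G$ of degree $\deg\delta$ contributes, and this part is $G(0)\delta=D\delta$. This gives \eqref{eq:int0} with $C'=C\,\delta(\partial)\delta\ne0$. Differentiating \eqref{eq:int0} with respect to $\mu_j$ and $\mu_l$ gives \eqref{eq:int1}.

\emph{The third formula.} Let $f=p_2^{(i)}$, so that $f(\partial)=L:=\sum_{a\in I_i}\partial_a^2$. The operator $L\,\delta(\partial)$ is homogeneous in the variables of each block, of the same degrees as $\delta$ except for two extra degrees in block $i$. So only the component $G_2$ of $G$ of degree $2$ in block $i$ and degree $0$ in the other blocks contributes. Set $y_b=0$ for $b\notin I_i$. For $a\in I_i$ the factors of $G$ involving block $j>i$ are $\mu_{ij}+y_a=\mu_{ij}(1+y_a/\mu_{ij})$, and those involving block $j<i$ are $\mu_{ji}-y_a=\mu_{ji}(1+y_a/\mu_{ij})$. With $p_m=\sum_{a\in I_i}y_a^m$ and $\log(1+t)=t-t^2/2+\cdots$,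
\[
G\big|_{y_b=0,\ b\notin I_i}=D\prod_{a\in I_i}\prod_{j\ne i}\Bigl(1+\frac{y_a}{\mu_{ij}}\Bigr)^{n_j}=D\exp\bigl(R_ip_1-\tfrac12T_ip_2+\cdots\bigr),
\]
so $G_2=\frac12D\,(R_i^2p_1^2-T_ip_2)$. It remains to apply $L$ to $p_1^2\Delta_i$ and $p_2\Delta_i$. The polynomials $L\Delta_i$ and $\sum_{a\in I_i}\partial_a\Delta_i$ vanish, being antisymmetric of degree below $d=\binom{n_i}2$, and $\sum_{a\in I_i}y_a\partial_a\Delta_i=d\Delta_i$ by Euler's formula. The rule $L(gh)=(Lg)h+2\nabla g\cdot\nabla h+g\,Lh$ gives
\[
L(p_1^2\Delta_i)=2n_i\Delta_i,\qquad L(p_2\Delta_i)=(2n_i+4d)\Delta_i=2n_i^2\Delta_i .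
\]
Hence $L(\delta G_2)=D\,(n_iR_i^2-n_i^2T_i)\,\delta$, and applying $C\delta(\partial)$ gives \eqref{eq:int2}.
\end{proof}

As a check, $\partial_{\mu_i}\log D=n_iR_i$ and $\partial_{\mu_i}^2\log D=-n_iT_i$, so \eqref{eq:int1} with $j=l=i$ equals $C'D(n_i^2R_i^2-n_iT_i)$. This agrees with \eqref{eq:int2} when $n_i=1$, as it must, since then $p_2^{(i)}=(p_1^{(i)})^2$.

\begin{proposition}\label{prop:H2}
Let $X,X'$ be flag manifolds with $k,k'\ge2$ blocks of sizes $n_i$ and $n_i'$, and let $\varphi\colon A\to A'$ be an isomorphism of their rational cohomology rings. Then $k=k'$, and the multisets $\{n_i\}$ and $\{n_i'\}$ agree. If $X=X'$, there are $c\in\mathbb{Q}^*$ and an admissible $\rho$ with $\varphi|_V=\psi^cs_\rho|_V$.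
\end{proposition}

\begin{proof}
We have $k=k'$ because $\dim V=k-1$. The top weights agree, and $\int_{X'}\circ\,\varphi=\kappa\int_X$ with $\kappa\ne0$. Since $\varphi(e^\lambda)=e^{\varphi(\lambda)}$, formula \eqref{eq:int0} gives $D'\circ\varphi=\kappa_1D$ on $V$ with $\kappa_1\ne0$.

\emph{Two blocks.} Here $D=\mu_{12}^{n_1n_2}$ sees only the product $n_1n_2=N$ and does not distinguish, for instance, the sizes $(1,4)$ from $(2,2)$. But by \eqref{eq:QA}, $QA_m\ne0$ exactly when $|S_m|=2$, so $\min(n_1,n_2)$ is the largest $m$ with $QA_m\ne0$. The product and the minimum determine the multiset. If $X=X'$, then $\varphi$ acts on the line $V$ by a scalar $c$, and we take $\rho=1$.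

\emph{At least three blocks.} Index the linear forms $\mu_{ij}$ on $V$, up to sign, by the edges $ij$ of the complete graph on $\{1,\dots,k\}$; forms of distinct edges are not proportional. By unique factorization of polynomials there is a bijection $t$ of the set of edges such that $\mu'_{ij}\circ\varphi$ is proportional to $\mu_{t(ij)}$ and the multiplicity $n'_in'_j$ of $\mu'_{ij}$ in $D'$ equals the multiplicity of $\mu_{t(ij)}$ in $D$. We show that $t$ is induced by a permutation of the vertices.

The forms of three distinct edges are linearly dependent if and only if the edges form a triangle: a triangle gives $\mu_{ij}+\mu_{jl}+\mu_{li}=0$, while three edges that do not form a triangle have a vertex lying on only one of them, so that the coefficient of this edge in a relation vanishes, and the other two forms are not proportional. Since $\varphi|_V$ is a linear isomorphism, $t$ and $t^{-1}$ preserve triangles. Two distinct edges share a vertex if and only if they lie in a common triangle, so $t$ and $t^{-1}$ also preserve adjacency.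

For $k=3$ each edge is determined by the opposite vertex, so every bijection of edges comes from a permutation $\sigma$ of the vertices. Let $k\ge4$, and let the \emph{star} of $i$ be the set of the $k-1\ge3$ edges at $i$. Its image under $t$ consists of $k-1$ pairwise adjacent edges, no three of which form a triangle. Three of them have a common vertex $v$, say they are $va,vb,vc$; a further edge that is adjacent to all three and avoids $v$ would have to contain $a$, $b$ and $c$, which is impossible. So the image lies in the star of $v$, and it is the whole star because it has $k-1$ elements. Put $\sigma(i)=v$. Distinct stars have distinct images, so $\sigma$ is a permutation, and the edge $ij$, the only edge common to the stars of $i$ and $j$, goes to $\sigma(i)\sigma(j)$. (Triangles are needed here, not only adjacency: for $k=4$, exchanging the edges $12$ and $34$ preserves adjacency but turns the star of $1$ into a triangle.)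

Comparing multiplicities gives $n'_in'_j=n_{\sigma(i)}n_{\sigma(j)}$ for $i\ne j$. For distinct $i,j,l$,
\[
n_i'^{\,2}=\frac{(n'_in'_j)(n'_in'_l)}{n'_jn'_l}=n_{\sigma(i)}^2,
\]
so $n'_i=n_{\sigma(i)}$ and the multisets agree.

Now let $X=X'$, so that $\sigma$ is admissible, and write $\mu_{ij}\circ\varphi=c_{ij}\,\mu_{\sigma(i)\sigma(j)}$, where $c_{ij}=c_{ji}\neq0$. Composing $\mu_{ij}+\mu_{jl}+\mu_{li}=0$ with $\varphi$ gives a relation among the three forms of the triangle $\sigma(i)\sigma(j)\sigma(l)$. These forms span a plane, so the relation is unique up to a scalar, and $c_{ij}=c_{jl}=c_{li}$. Thus adjacent edges have the same constant, and all $c_{ij}$ equal one number $c$. On the other hand, $s_\rho$ sends $\sum\mu_ic_1^{(i)}$ to $\sum\mu_{\rho^{-1}(i)}c_1^{(i)}$, so $\mu_{ij}\circ s_\rho=\mu_{\rho^{-1}(i)\rho^{-1}(j)}$. With $\rho=\sigma^{-1}$, the maps $\varphi$ and $cs_\rho$ on $V$ have the same composite with every $\mu_{ij}$, and these forms span $V^*$.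
\end{proof}

\section{Automorphisms that fix $H^2$}\label{sec:trivial}

By Proposition~\ref{prop:H2} it remains to determine $U(X)$. We show that $U(X)$ is trivial for $k\ge3$. The plan is to prove that an element of $U(X)$ acts trivially on the indecomposables $QA$, which can be tested on Grassmannians, and that an element of $U(X)$ acting trivially on $QA$ is the identity. The second statement is not formal, since an automorphism could add decomposable terms to the generators; it comes from Hodge theory.

\subsection{Hodge--Riemann relations}

The map $(E_1,\dots,E_k)\mapsto(W_1\subset\dots\subset W_k)$ with $W_j=E_1\oplus\dots\oplus E_j$ identifies $X$ with the smooth projective variety of flags in $\mathbb{C}^n$, and it identifies $E_j$ with the algebraic bundle $W_j/W_{j-1}$. So the cohomology of $X$, and of any finite product $Z$ of flag manifolds, is generated by Chern classes of algebraic vector bundles, and $H^{2r}(Z;\mathbb{C})=H^{r,r}(Z)$ for all $r$.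

Recall what Hodge theory says for such a variety $Z$ of complex dimension $M$. Write $B^r=H^{2r}(Z;\mathbb{Q})$, let $\omega\in B^1$ be an ample class, and for $r\le M/2$ let $P^r$ be the kernel of multiplication by $\omega^{M-2r+1}$ on $B^r$. The hard Lefschetz theorem says that $\omega^{M-2r}\colon B^r\to B^{M-r}$ is bijective, and it implies the Lefschetz decomposition $B^j=\bigoplus_{r\le\min(j,M-j)}\omega^{j-r}P^r$, in which $P^r\to\omega^{j-r}P^r$ is bijective. The Hodge--Riemann relations say, when all classes have type $(r,r)$, that the symmetric form $\langle a,b\rangle_r=(-1)^r\int_Zab\,\omega^{M-2r}$ is positive definite on $P^r\otimes\mathbb{R}$.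

\begin{lemma}\label{lem:hodge}
Let $Z$ be a finite product of flag manifolds, let $B=H^*(Z;\mathbb{Q})$, and let $\varphi$ be an automorphism of $B$ that is the identity on $B^1$. Then $\int_Z\circ\,\varphi=\int_Z$, and $\varphi$ is diagonalizable over $\mathbb{C}$. If moreover $\varphi$ acts trivially on $QB=B^+/(B^+)^2$, then $\varphi=1$.
\end{lemma}

\begin{proof}
We have $\varphi(\omega)=\omega$, and $\omega^M$ spans $B^M$, so $\varphi$ preserves the integral. It commutes with multiplication by $\omega$, so it preserves each $P^r$ together with the form $\langle\ ,\ \rangle_r$. An orthogonal transformation of a Euclidean space is diagonalizable over $\mathbb{C}$, and by the Lefschetz decomposition $\varphi$ is a direct sum of copies of the maps $\varphi|_{P^r}$.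

If $\varphi$ is trivial on $QB$, it is trivial on each quotient $(B^+)^s/(B^+)^{s+1}$, since this quotient is spanned by products of $s$ elements of $QB$. The filtration by powers of $B^+$ is finite, so $\varphi-1$ is nilpotent. A diagonalizable nilpotent map is zero.
\end{proof}

\begin{example}\label{ex:G24}
Let $X=G_2(\mathbb{C}^4)$, with sizes $(2,2)$ and $N=4$, and write $c_m=c_m^{(1)}$. Then $V=\mathbb{Q}c_1$, so the ample class is a nonzero multiple of $c_1$ and $P^1=0$, while $A^2$ has basis $c_1^2,c_2$, so $\dim P^2=1$. Inverting $1+c_1+c_2$ gives $\bar c_2=c_1^2-c_2$ and $\bar c_3=-c_1(c_1^2-2c_2)$; the relation $\bar c_3=0$ shows that $P^2$ is spanned by $c_1^2-2c_2=p_2^{(1)}$. The proof of Lemma~\ref{lem:hodge} embeds $U(X)$ in the orthogonal group $\{\pm1\}$ of $P^2$, and by \eqref{eq:taup} the element $-1$ is $\tau$. So positivity alone does not make $U(X)$ trivial: it leaves a sign.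
\end{example}

\subsection{Restriction to fibers}

To use Hoffman's theorem we need to pass from $X$ to Grassmannians inside it. For $S\subset\{1,\dots,k\}$ with $|S|\ge2$ put $n_S=\sum_{i\in S}n_i$. Merging the summands $E_i$, $i\in S$, into their sum defines a fiber bundle
\[
X\longrightarrow X'=U(n)\big/\Bigl(U(n_S)\times\prod_{i\notin S}U(n_i)\Bigr)
\]
whose fiber $F_S=U(n_S)/\prod_{i\in S}U(n_i)$ is a flag manifold with blocks indexed by $S$. An abstract ring automorphism has no reason to respect this bundle. It does so because the kernel of the restriction to the fiber can be described in terms of a class in $V$.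

\begin{lemma}\label{lem:fiber}
The restriction $A\to H^*(F_S;\mathbb{Q})$ is surjective, and every $\varphi\in U(X)$ induces through it an element $\varphi_S\in U(F_S)$. If $S'\subset S$ and $|S'|\ge2$, then $(\varphi_S)_{S'}=\varphi_{S'}$.
\end{lemma}

\begin{proof}
On a fiber, $E_i$ is the corresponding tautological bundle of $F_S$ for $i\in S$ and is trivial for $i\notin S$. So restriction sends $c^{(i)}_m$ to the class of the same name for $i\in S$ and to $0$ for $i\notin S$, $m\ge1$; it is surjective. Choose homogeneous $b_t\in A$ that restrict to a basis of $H^*(F_S;\mathbb{Q})$. By the Leray--Hirsch theorem, $A$ is a free module over $H^*(X';\mathbb{Q})\subset A$ with basis $\{b_t\}$. Let $N'=\dim_{\mathbb{C}}X'$ and choose $\eta\in H^2(X';\mathbb{Q})\subset V$ with $\eta^{N'}\ne0$, for instance an ample class. (If $X'$ is a point, $\eta^{N'}=1$.) Let $z=\sum a_tb_t$ with $a_t\in H^*(X';\mathbb{Q})$, and let $a_t^0\in\mathbb{Q}$ be the component of weight $0$ of $a_t$. Then $\eta^{N'}z=\sum a^0_t\eta^{N'}b_t$, because $\eta^{N'}$ has top weight on $X'$, and $z$ restricts to $\sum a_t^0\,b_t|_{F_S}$.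 Each of the two vanishes exactly when all $a_t^0$ vanish. Hence
\[
\ker\bigl(A\to H^*(F_S;\mathbb{Q})\bigr)=\operatorname{Ann}_A(\eta^{N'}).
\]
Since $\varphi(\eta)=\eta$, both $\varphi$ and $\varphi^{-1}$ preserve this ideal, so $\varphi$ induces an automorphism $\varphi_S$ of the quotient. It is the identity on $H^2(F_S;\mathbb{Q})$, which is the image of $V$. The last claim holds because, by the description on generators, the restriction $A\to H^*(F_{S'};\mathbb{Q})$ is the composite of the restrictions $A\to H^*(F_S;\mathbb{Q})\to H^*(F_{S'};\mathbb{Q})$.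
\end{proof}

For $S=\{i,j\}$ the fiber $F_{ij}$ is a Grassmannian, and $\varphi_{ij}\in\{1,\tau\}$ by \eqref{eq:U2}. Let $i,j\in S_m$. Restriction maps $QA_m$ onto $QH^*(F_{ij};\mathbb{Q})_m=\mathbb{Q}^{\{i,j\}}/\mathbb{Q}(1,1)$, keeping $e_i,e_j$ and killing the other basis vectors, so $f_{ij}$ is this map followed by an isomorphism with $\mathbb{Q}$. By \eqref{eq:taup},
\begin{equation}\label{eq:eps}
f_{ij}\circ\varphi=\varepsilon f_{ij}\ \text{ on }QA_m,\qquad
\varepsilon=\begin{cases}1&\text{if }\varphi_{ij}=1,\\(-1)^{m+1}&\text{if }\varphi_{ij}=\tau.\end{cases}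
\end{equation}

\subsection{Excluding $\tau$}

The obvious extension of $\tau$ to three blocks, $\psi^{-1}s_{(12)}$, sends $c_1^{(3)}\ne0$ to $-c_1^{(3)}$ and is not in $U(X)$. We have to exclude all other extensions as well. The test is the invariance of the integrals $\int p_2^{(1)}e^\lambda$ under $U(X)$. For two blocks of size $a$, the right side of \eqref{eq:int2} is $C'D\,(a\cdot a^2-a^2\cdot a)/\mu_{12}^2=0$, which is consistent with $\tau(p_2^{(1)})=-p^{(1)}_2$. With a third block a mixed term $1/(\mu_{12}\mu_{13})$ survives, and we show that no decomposable correction can account for it.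

\begin{lemma}\label{lem:notau}
If $k\ge3$ and $\varphi\in U(X)$, then $\varphi_{ij}=1$ for all $i\ne j$.
\end{lemma}

\begin{proof}
Suppose that $\varphi_{ij}\ne1$. By \eqref{eq:U2} and the lines after it, $n_i=n_j=a\ge2$ and $\varphi_{ij}=\tau$. Choose a third index $l$ and replace $(X,\varphi)$ by $(F_{\{i,j,l\}},\varphi_{\{i,j,l\}})$, which is allowed by Lemma~\ref{lem:fiber}. So we may assume that $k=3$, that the sizes are $(a,a,c)$, and that $\varphi_{12}=\tau$.

\emph{The action on $QA_2$.} By \eqref{eq:eps} with $m=2$ we have $f_{12}\circ\varphi=-f_{12}$. If $c=1$, then $(QA_2)^*$ is spanned by $f_{12}$. If $c\ge2$, then $(QA_2)^*$ is a plane, and $f_{12}$, $f_{23}$ and $f_{13}=f_{12}+f_{23}$ are three pairwise independent eigenvectors of the transpose of $\varphi$, by \eqref{eq:eps}. A linear map of a plane with two distinct eigenvalues has only two eigenlines, so the transpose is a scalar, namely $-1$. Then $\varphi_{23}\ne1$ by \eqref{eq:eps}, and $c=a$ by \eqref{eq:U2}. So $c=1$ or $c=a$, and in both cases $\varphi=-1$ on $QA_2$. Decomposable elements of weight $2$ are sums of products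 of two elements of $V$, so
\[
\varphi\bigl(p^{(1)}_2\bigr)=-p_2^{(1)}+\sum_{j,l}q_{jl}\,p_1^{(j)}p_1^{(l)}
\]
for a symmetric rational $3\times3$ matrix $(q_{jl})$. Let $q(\xi)=\sum q_{jl}\xi_j\xi_l$ be the quadratic form on $\mathbb{Q}^3$ with this matrix, and let $b$ be the symmetric bilinear form with $b(\xi,\xi)=q(\xi)$.

\emph{The test.} By Lemma~\ref{lem:hodge}, $\varphi$ preserves the integral, and $\varphi(e^\lambda)=e^\lambda$. Hence $\int p_2^{(1)}e^\lambda=\int\varphi(p_2^{(1)})e^\lambda$, that is, $\sum q_{jl}\int p_1^{(j)}p_1^{(l)}e^\lambda=2\int p_2^{(1)}e^\lambda$. By Lemma~\ref{lem:integrals}, with $q(\partial)=\sum q_{jl}\partial_{\mu_j}\partial_{\mu_l}$,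
\begin{equation}\label{eq:test}
\frac{q(\partial)D}{D}=2\bigl(n_1R_1^2-n_1^2T_1\bigr).
\end{equation}
To expand the left side, let $e$ run over the edges $12,13,23$; for $e=jl$ with $j<l$ let $\mu_e=\mu_{jl}$, let $\xi_e\in\mathbb{Q}^3$ be its gradient, the difference of the $j$-th and $l$-th standard basis vectors, and let $m_e=n_jn_l$. Then $\nabla\log D=\sum_em_e\xi_e/\mu_e$ and $q(\partial)\log D=-\sum_em_eq(\xi_e)/\mu_e^2$. Since $q(\partial)D/D=q(\nabla\log D)+q(\partial)\log D$,
\begin{equation}\label{eq:expand}
\frac{q(\partial)D}{D}=\sum_e\frac{m_e(m_e-1)\,q(\xi_e)}{\mu_e^2}+2\sum_{\{e,e'\}}\frac{m_em_{e'}\,b(\xi_e,\xi_{e'})}{\mu_e\mu_{e'}},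
\end{equation}
where the second sum runs over the three unordered pairs of distinct edges. In an identity between expressions of this shape the coefficients of $\mu_e^{-2}$ on the two sides agree: multiply by $\mu_e^2$ and evaluate at a point where $\mu_e=0$ and the other two forms are nonzero.

\emph{The case $c=a$.} Here $R_1=a/\mu_{12}+a/\mu_{13}$ and $T_1=a/\mu_{12}^2+a/\mu_{13}^2$. The squares cancel in $aR_1^2-a^2T_1$, and the right side of \eqref{eq:test} is $4a^3/(\mu_{12}\mu_{13})$. All $m_e$ equal $a^2$, and $a^2(a^2-1)\ne0$ since $a\ge2$. So $q(\xi_{12})=q(\xi_{13})=q(\xi_{23})=0$. A binary quadratic form that vanishes on three distinct lines is zero, so $q$ and $b$ vanish on the plane spanned by the $\xi_e$. Then \eqref{eq:expand} is zero, whereas the right side of \eqref{eq:test} is not.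

\emph{The case $c=1$.} Here $R_1=a/\mu_{12}+1/\mu_{13}$ and $T_1=a/\mu_{12}^2+1/\mu_{13}^2$, so the right side of \eqref{eq:test} is
\[
\frac{4a^2}{\mu_{12}\mu_{13}}+\frac{2a(1-a)}{\mu_{13}^2}.
\]
We have $m_{12}=a^2$ and $m_{13}=m_{23}=a$. The coefficients of the double poles give $a^2(a^2-1)q(\xi_{12})=0$, $a(a-1)q(\xi_{23})=0$ and $a(a-1)q(\xi_{13})=2a(1-a)$. Since $a\ge2$, we get $q(\xi_{12})=q(\xi_{23})=0$ and $q(\xi_{13})=-2$. From $\xi_{13}=\xi_{12}+\xi_{23}$ it follows that $2b(\xi_{12},\xi_{23})=q(\xi_{13})=-2$, and then $b(\xi_{12},\xi_{13})=q(\xi_{12})+b(\xi_{12},\xi_{23})=-1$ and $b(\xi_{13},\xi_{23})=b(\xi_{12},\xi_{23})+q(\xi_{23})=-1$. After the double poles cancel, \eqref{eq:test} reads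
\[
-2\Bigl(\frac{a^3}{\mu_{12}\mu_{13}}+\frac{a^3}{\mu_{12}\mu_{23}}+\frac{a^2}{\mu_{13}\mu_{23}}\Bigr)=\frac{4a^2}{\mu_{12}\mu_{13}} .
\]
Multiplying by $\mu_{12}\mu_{13}\mu_{23}/(2a^2)$ gives $-a\mu_{23}-a\mu_{13}-\mu_{12}=2\mu_{23}$. Substitute $\mu_{12}=\mu_{13}-\mu_{23}$. The forms $\mu_{13}$ and $\mu_{23}$ are independent, and the coefficient of $\mu_{13}$ gives $-(a+1)=0$, which is absurd.
\end{proof}

\begin{corollary}\label{cor:U}
If $k\ge3$, then $U(X)=\{1\}$.
\end{corollary}

\begin{proof}
Let $\varphi\in U(X)$. By Lemma~\ref{lem:notau} and \eqref{eq:eps}, the transpose of $\varphi$ fixes all $f_{ij}$, and these span $(QA_m)^*$ by Lemma~\ref{lem:QA}. So $\varphi$ is trivial on $QA$, and $\varphi=1$ by Lemma~\ref{lem:hodge}.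
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:aut}]
Let $\varphi\in\operatorname{Aut}(A)$. By Proposition~\ref{prop:H2} there are $c$ and $\rho$, with $\rho=1$ if $k=2$, such that $\varphi(\psi^cs_\rho)^{-1}\in U(X)$. If $k\ge3$, then $\varphi=\psi^cs_\rho$ by Corollary~\ref{cor:U}. If $k=2$, then by \eqref{eq:U2} either $\varphi=\psi^c$, or $n_1=n_2$ and $\varphi=\tau\psi^c=\psi^{-c}s_{(12)}$.
\end{proof}

\section{Products and the integral ring}\label{sec:products}

We prove parts (1), (3) and (4) of Theorem~\ref{thm:products}. Part (3) is the first assertion of Proposition~\ref{prop:H2}, together with the remark that reordering the blocks is a homeomorphism.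

\begin{proof}[Proof of part \textup{(4)}]
Since $A_{\mathbb{Z}}$ is torsion free, an automorphism of $A_{\mathbb{Z}}$ is the restriction of an automorphism of $A$, which is some $\psi^cs_\rho$ by Theorem~\ref{thm:aut}. As $s_\rho$ preserves $A_{\mathbb{Z}}$, multiplication by $c$ maps the nonzero lattice $H^2(X;\mathbb{Z})$ onto itself, so $c=\pm1$. Conversely, complex conjugation of $\mathbb{C}^n$ defines a homeomorphism of $X$ that pulls $E_i$ back to the conjugate bundle, whose $m$-th Chern class is $(-1)^mc^{(i)}_m$; so it induces $\psi^{-1}$.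
\end{proof}

\begin{proof}[Proof of part \textup{(1)}]
Order the blocks of each factor by size, so that factors with equal multisets of block sizes are equal. Let $A_t=H^*(X_t;\mathbb{Q})$, $V_t=A_t^1$, $N_t=\dim_{\mathbb{C}}X_t$, $N=\sum N_t$, and let $D_t$ be the polynomial $D$ of $X_t$. Then $A:=H^*(X;\mathbb{Q})=\bigotimes A_t$ and $V:=A^1=\bigoplus V_t$. Let $\varphi\in\operatorname{Aut}(A)$. We show that $\varphi$ permutes the $V_t$, then that it induces isomorphisms between the factors, and finally that it is determined by these.

\emph{The subspaces $V_t$.} By \eqref{eq:int0}, the volume polynomial of $X$ is a nonzero multiple of $\prod_tD_t(\lambda_t)$, where $\lambda=\sum\lambda_t$. It is preserved by $\varphi$ up to a scalar, so the transpose $\varphi^*$ permutes the finite set $\mathcal{L}$ of lines in $V^*=\bigoplus V_t^*$ spanned by its linear factors, and preserves multiplicities. Let $\mathcal{L}_t\subset\mathcal{L}$ be the set of lines in $V_t^*$. Consider the equivalence relation on $\mathcal{L}$ generated by declaring three distinct lines equivalent if they are linearly dependent;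 $\varphi^*$ preserves it. In a linear relation among forms spanning three distinct lines all coefficients are nonzero, and the terms lying in each $V^*_t$ must sum to zero separately, which is impossible for one or two terms; so the three lines lie in a single $\mathcal{L}_t$. Within $\mathcal{L}_t$, adjacent edges lie in a triangle, and any two edges are joined by a chain of adjacent ones (if $X_t$ has two blocks, $\mathcal{L}_t$ has one element). So the equivalence classes are the sets $\mathcal{L}_t$, and $\varphi^*\mathcal{L}_{\pi(t)}=\mathcal{L}_t$ for a permutation $\pi$. As $\mathcal{L}_t$ spans $V_t^*$, we get $\varphi^*V^*_{\pi(t)}=V_t^*$. Since $V_t$ is the annihilator of $\bigoplus_{j\ne t}V_j^*$, it follows that $\varphi(V_t)=V_{\pi(t)}$. Adding the multiplicities in each class gives $N_{\pi(t)}=N_t$.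

\emph{The factors.} Let $A\to A_t$ be the restriction to the $t$-th factor and let $A^{(t)}=\bigotimes_{j\ne t}A_j$. If $w\ne0$ has top weight $N-N_t$ in $A^{(t)}$, its annihilator in $A=A_t\otimes A^{(t)}$ is $A_t\otimes(A^{(t)})^+=\ker(A\to A_t)$. Choose $\eta\in\bigoplus_{j\ne t}V_j$ with $\eta^{N-N_t}\ne0$, for instance an ample class of $\prod_{j\neq t}X_j$. Then $\varphi(\eta)\in\bigoplus_{j\ne\pi(t)}V_j$, and $\varphi(\eta)^{N-N_t}$ is a nonzero element of top weight in $A^{(\pi(t))}$. So $\varphi$ carries $\ker(A\to A_t)$ onto $\ker(A\to A_{\pi(t)})$ and induces an isomorphism $A_t\to A_{\pi(t)}$. By Proposition~\ref{prop:H2}, $X_t=X_{\pi(t)}$. The homeomorphism $(z_t)_t\mapsto(z_{\pi(t)})_t$ of $X$ induces an automorphism $P$ of $A$ carrying the subring $A_t$ to $A_{\pi(t)}$. Then $\varphi'=P^{-1}\varphi$ preserves each $V_t$ and induces automorphisms $\varphi_t$ of the quotients $A_t$, and $\varphi_t=\psi^{c_t}s_{\rho_t}$ by Theorem~\ref{thm:aut}.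

\emph{The remainder.} Put $\varphi''=(\bigotimes_t\varphi_t)^{-1}\varphi'$. It preserves each $V_t$ and induces the identity on each quotient $A_t$. Since $A\to A_t$ is injective on $V_t$, the map $\varphi''$ is the identity on $V$. Moreover $QA=\bigoplus_tQA_t$, with the projections induced by the maps $A\to A_t$, and $\varphi''$ leaves each projection unchanged; so $\varphi''$ is trivial on $QA$. By Lemma~\ref{lem:hodge}, $\varphi''=1$. Therefore $\varphi=P\,(\bigotimes_ts_{\rho_t})\,\psi^{\underline{c}}$, and $\gamma=P\,(\bigotimes_ts_{\rho_t})$ is induced by a homeomorphism.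
\end{proof}

\section{Realizing the rescalings}\label{sec:realize}

By part (4) of Theorem~\ref{thm:products}, $\psi^c$ is induced by a self-equivalence of a flag manifold with at least two blocks only if $c=\pm1$. In this section we realize $\psi^c$, $c\in\mathbb{Q}^*$, on the rationalization and $\psi^u$, $u\in\mathbb{Z}_p^*$, on the $p$-completion.

\subsection{Localization and completion}\label{sub:facts}

We collect the standard facts that we use. The rationalization $Z\to Z_0$ of a simply connected space tensors homotopy groups and reduced homology groups with $\mathbb{Q}$. Localization, rationalization and $p$-completion $Z\to Z^\wedge_p$ are functors on homotopy categories and commute with finite products, and a map inducing an isomorphism on $H_*(-;\mathbb{Z}/p)$ induces an equivalence of $p$-completions. In particular $(Z_{(p)})_0=Z_0$ and $(Z_{(p)})^\wedge_p=Z^\wedge_p$. Let $Z$ be simply connected of finite type. Then its homotopy groups are finitely generated, $\pi_*(Z^\wedge_p)=\pi_*(Z)\otimes\mathbb{Z}_p$, and $Z\to Z^\wedge_p$ is an isomorphism on $H^*(-;\mathbb{Z}/p^s)$ for all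 $s$. Put
\[
\widehat{Z}=\prod_pZ^\wedge_p,\qquad\widehat{\mathbb{Z}}=\prod_p\mathbb{Z}_p,\qquad R=\widehat{\mathbb{Z}}\otimes\mathbb{Q},\qquad\widehat{Z}_0=(\widehat{Z})_0,
\]
so that $\pi_*(\widehat{Z})=\pi_*(Z)\otimes\widehat{\mathbb{Z}}$ and $\pi_*(\widehat{Z}_0)=\pi_*(Z)\otimes R$.

\emph{Fiber sequences.} If $F\to E\to B$ is a fiber sequence of simply connected spaces, so is $F^\wedge_p\to E^\wedge_p\to B^\wedge_p$, by the fiber lemma \cite[II.5]{BK}. Products preserve fiber sequences, and so does rationalization, because $-\otimes\mathbb{Q}$ is exact.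

\emph{The arithmetic square} (\cite{Sullivan}; \cite[VI.8.1]{BK}). For $Z$ simply connected of finite type the square
\[
\begin{array}{ccc}
Z&\longrightarrow&\widehat{Z}\\
\downarrow&&\downarrow\\
Z_0&\longrightarrow&\widehat{Z}_0
\end{array}
\]
is a homotopy pullback; the bottom map is the rationalization of the top map. So maps $W\to\widehat{Z}$ and $W\to Z_0$ whose composites to $\widehat{Z}_0$ are homotopic both factor, up to homotopy, through one map $W\to Z$.

\emph{Cohomology.} For $L=\mathbb{Z}_{(p)},\mathbb{Q},\mathbb{Z}_p$ we have $H^*(Z;L)=H^*(Z;\mathbb{Z})\otimes L$, because $Z$ has finite type and $L$ is flat. The universal coefficient theorem gives $H^*(Z_{(p)};\mathbb{Z}_{(p)})=H^*(Z;\mathbb{Z}_{(p)})$, and $H^*(Z_0;L)=H^*(Z;L)$ for every $\mathbb{Q}$-vector space $L$. Since $K(\mathbb{Z}_p,m)$ is the homotopy limit of the tower $K(\mathbb{Z}/p^s,m)$, every space $W$ has a Milnor sequence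
\[
0\to{\lim_s}^1H^{m-1}(W;\mathbb{Z}/p^s)\to H^m(W;\mathbb{Z}_p)\to\lim_sH^m(W;\mathbb{Z}/p^s)\to0 .
\]
Comparing these sequences along $Z\to Z_{(p)}\to Z^\wedge_p$ shows that the three spaces have the same cohomology with coefficients in $\mathbb{Z}_p$, and the $\lim^1$ terms vanish because the groups $H^*(Z;\mathbb{Z}/p^s)$ are finite. Thus $H^*(Z^\wedge_p;\mathbb{Z}_p)=H^*(Z;\mathbb{Z})\otimes\mathbb{Z}_p=\lim_sH^*(Z;\mathbb{Z}/p^s)$. With these identifications, a map $e\colon Z_{(p)}\to Z'_{(p)}$ inducing $f$ on $\mathbb{Z}_{(p)}$-cohomology induces $f\otimes\mathbb{Q}$ after rationalization and $f\otimes\mathbb{Z}_p$ after completion, by naturality in the coefficients.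

\subsection{The rationalization}\label{sub:rational}

Let $X=\prod_{t=1}^rX_t$ be a product of flag manifolds $X_t=G_t/H_t$ with at least two blocks each, and let $G=\prod G_t$, $H=\prod H_t$. Then $X=G/H$, and $X\to BH\to BG$ is a fiber sequence of simply connected spaces of finite type. The ring $H^*(BH;\mathbb{Z})$ is polynomial on the universal Chern classes $c_1,\dots,c_l$ of the factors $BU(l)$ of $BH$; we call these finitely many classes the \emph{Chern coordinates} of $BH$. Their pullbacks to $X$ are the classes $c_m^{(i)}$ of the factors $X_t$, which generate $H^*(X;\mathbb{Z})$; we use the same name and the same letter $\mathsf{c}$ for a Chern coordinate and its pullback. The Chern coordinates define a map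
\[
\chi_H\colon BH\longrightarrow K_H=\prod_{\mathsf{c}}K(\mathbb{Z},|\mathsf{c}|).
\]
Since $H^*(K(\mathbb{Z},2m);\mathbb{Q})$ is polynomial on the fundamental class, $\chi_H$ is an isomorphism on rational cohomology, hence on $\pi_*\otimes\mathbb{Q}$. So $BH_0\simeq\prod_{\mathsf{c}}K(\mathbb{Q},|\mathsf{c}|)$. The same holds for $G$.

\begin{lemma}\label{lem:rational}
For every $\underline{c}\in(\mathbb{Q}^*)^r$ there is a self-map $\kappa$ of $X_0$ that induces $\psi^{\underline{c}}$ on $H^*(X_0;\mathbb{Q})=H^*(X;\mathbb{Q})$.
\end{lemma}

\begin{proof}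
Maps into a product of Eilenberg--MacLane spaces are determined up to homotopy by the pullbacks of the fundamental classes. Let $\kappa_H$ and $\kappa_G$ be the self-maps of $BH_0$ and $BG_0$ that multiply each Chern coordinate of degree $2m$ belonging to the $t$-th factor by $c_t^m$. The map $j\colon BH_0\to BG_0$ pulls a Chern coordinate of degree $2m$ of $BG_t$ back to a homogeneous polynomial of degree $2m$ in the Chern coordinates of $BH_t$, by the Whitney sum formula. Hence $j\kappa_H$ and $\kappa_Gj$ have the same effect on Chern coordinates and are homotopic. A choice of homotopy induces a self-map $\kappa$ of the homotopy fiber $X_0$ of $j$ that is compatible, up to homotopy, with $\kappa_H$. So $\kappa^*$ agrees with $\psi^{\underline{c}}$ on the Chern coordinates, which generate $H^*(X_0;\mathbb{Q})$.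
\end{proof}

\subsection{The $p$-completion}

This argument is not available after completion, since it used that $BH_0$ and $BG_0$ are products of Eilenberg--MacLane spaces. For $X=S^2$ a direct construction works: the map $S^2\to(S^2)^\wedge_p$ representing $u\in\mathbb{Z}_p^*=\pi_2((S^2)^\wedge_p)^*$ is a mod $p$ homology isomorphism and extends to a self-equivalence of the completion. In general we imitate complex conjugation. It realizes $\psi^{-1}$, it exists because the flag variety is defined over $\mathbb{Q}$, and it raises roots of unity to the power $-1$. Other field automorphisms of $\mathbb{C}$ raise $p$-power roots of unity to an arbitrary power in $\mathbb{Z}_p^*$. They need not be continuous, but they act on the flag variety as a scheme, and the scheme determines the $p$-completion of $X$.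

We recall the framework. Let $[\ ,\ ]$ denote morphisms in the homotopy category of pointed connected CW complexes. A \emph{pro-object} is a cofiltered system $\{Z_\alpha\}$ in this category, morphisms $\{Z_\alpha\}\to\{Z'_\beta\}$ are the elements of $\lim_\beta\operatorname{colim}_\alpha[Z_\alpha,Z'_\beta]$, and the cohomology of $\{Z_\alpha\}$ is $\operatorname{colim}_\alpha H^*(Z_\alpha;M)$. The \emph{pro-$p$ completion} of a pro-object $Z$ is a morphism $Z\to\{Z_\alpha\}$ to a system of spaces whose homotopy groups are finite $p$-groups, which induces a bijection on morphisms to every space $W$ whose homotopy groups are finite $p$-groups. It is functorial, and taking $W=K(\mathbb{Z}/p^s,m)$ shows that it is an isomorphism on $H^*(-;\mathbb{Z}/p^s)$. The profinite completion is defined in the same way with all finite groups. The \emph{\'etale homotopy type} of a pointed connected scheme $\mathcal{Z}$ of finite type over $\mathbb{C}$ is a pro-object $\mathcal{Z}_{et}$ constructed from the category of \'etale $\mathcal{Z}$-schemes, its coverings and the base point alone, and its cohomology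 with constant coefficients is \'etale cohomology. We use two theorems.
\begin{itemize}
\item (Artin--Mazur \cite[Thm.~12.9]{AM}) For a pointed connected scheme $\mathcal{Z}$ of finite type over $\mathbb{C}$, the canonical map $\mathcal{Z}(\mathbb{C})\to\mathcal{Z}_{et}$ becomes an isomorphism after profinite completion, hence also after pro-$p$ completion.
\item (Sullivan \cite{Sullivan}) If $X$ is simply connected of finite type with pro-$p$ completion $\{X_\alpha\}$, then $X^\wedge_p$ represents the functor $W\mapsto\lim_\alpha[W,X_\alpha]$.
\end{itemize}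

\begin{lemma}\label{lem:galois}
Let $X$ be a flag manifold, $p$ a prime and $u\in\mathbb{Z}_p^*$. There is a self-equivalence of $X^\wedge_p$ that induces $\psi^u$ on $H^*(X^\wedge_p;\mathbb{Z}_p)=H^*(X;\mathbb{Z}_p)$.
\end{lemma}

\begin{proof}
\emph{The scheme automorphism.} Let $\mathcal{X}$ be the variety over $\mathbb{Q}$ of flags $0=W_0\subset W_1\subset\dots\subset W_k$ in $n$-space with $\dim W_i/W_{i-1}=n_i$, and let $\mathcal{X}_{\mathbb{C}}=\mathcal{X}\times_{\mathbb{Q}}\operatorname{Spec}\mathbb{C}$, with projection $\mathrm{pr}$ to $\mathcal{X}$. Then $\mathcal{X}(\mathbb{C})=X$. The bundles $W_i/W_{i-1}$ are defined on $\mathcal{X}$; let $\mathcal{E}_i$ be their pullbacks to $\mathcal{X}_{\mathbb{C}}$, so that $\mathcal{E}_i(\mathbb{C})\cong E_i$. The Galois group of $\mathbb{Q}(\mu_{p^\infty})$ over $\mathbb{Q}$ is $\mathbb{Z}_p^*$, acting on roots of unity by powers, and automorphisms of subfields of $\mathbb{C}$ extend to $\mathbb{C}$. So there is $\sigma\in\operatorname{Aut}(\mathbb{C})$ with $\sigma(\zeta)=\zeta^{u^{-1}}$ for all $\zeta\in\mu_{p^\infty}$. Let $F=\mathrm{id}\times\operatorname{Spec}\sigma$.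 It is an automorphism of the scheme $\mathcal{X}_{\mathbb{C}}$, in general not over $\mathbb{C}$, and $\mathrm{pr}\circ F=\mathrm{pr}$. Hence $F^*\mathcal{E}_i\cong\mathcal{E}_i$. The standard flag is a $\mathbb{Q}$-rational point of $\mathcal{X}$, its preimage under $\mathrm{pr}$ is a single closed point $x_0$, and $F(x_0)=x_0$.

\emph{The self-equivalence.} The base point enters the construction of the \'etale homotopy type only through the functor sending an \'etale $\mathcal{W}\to\mathcal{X}_{\mathbb{C}}$ to the set of points of $\mathcal{W}$ over $x_0$. Pullback along $F$ respects this functor, since the projection $F^*\mathcal{W}\to\mathcal{W}$ maps the points over $x_0$ bijectively to the points over $F(x_0)=x_0$. So $F$ induces an automorphism of $(\mathcal{X}_{\mathbb{C}})_{et}$ and of its pro-$p$ completion, which by the theorem of Artin and Mazur is the pro-$p$ completion $\{X_\alpha\}$ of $X$. Call this automorphism $F_{\#}$. It induces an automorphism of the functor $\lim_\alpha[-,X_\alpha]=[-,X^\wedge_p]$, which by the Yoneda lemma is composition with a self-equivalence $\Phi$ of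 $X^\wedge_p$. Let $\iota\colon X^\wedge_p\to\{X_\alpha\}$ be the morphism corresponding to the identity of $X^\wedge_p$; by construction $\iota\Phi=F_{\#}\iota$. In
\[
\operatorname{colim}_\alpha H^*(X_\alpha;\mathbb{Z}/p^s)\xrightarrow{\ \iota^*\ }H^*(X^\wedge_p;\mathbb{Z}/p^s)\longrightarrow H^*(X;\mathbb{Z}/p^s)
\]
the second map and the composite are isomorphisms, hence so is $\iota^*$. Therefore $\Phi^*$, as an automorphism of $H^*(X;\mathbb{Z}/p^s)=H^*_{et}(\mathcal{X}_{\mathbb{C}};\mathbb{Z}/p^s)$, is the map $F_0^*$ induced by $F$ on \'etale cohomology with constant coefficients $\mathbb{Z}/p^s$.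

\emph{\'Etale and topological Chern classes.} Fix $s$ and put $\ell=p^s$. The \'etale class $c_1^{et}(\mathcal{L})\in H^2_{et}(-;\mu_\ell)$ of a line bundle is the image of its class under the boundary map of the Kummer sequence $1\to\mu_\ell\to\mathbb{G}_m\xrightarrow{\ell}\mathbb{G}_m\to1$. For a vector bundle $\mathcal{E}$ of rank $d$, the classes $c_m^{et}(\mathcal{E})\in H^{2m}_{et}(-;\mu_\ell^{\otimes m})$ are determined by the projective bundle formula: if $\xi$ is the first Chern class of the tautological line subbundle on the projective bundle of $\mathcal{E}$, the powers $1,\xi,\dots,\xi^{d-1}$ are a basis over the cohomology of the base, and $\sum_mc_m(\mathcal{E})(-\xi)^{d-m}=0$ with $c_0=1$. These constructions are natural for all morphisms of schemes on which $p$ is invertible. Let $\zeta=e^{2\pi i/\ell}$ and identify $\mu_\ell$ with $\mathbb{Z}/\ell$ by $\zeta\mapsto1$. On the complex manifold, the exponential sequence $0\to\mathbb{Z}\to\mathcal{O}\to\mathcal{O}^*\to1$, with the map $f\mapsto e^{2\pi if}$, maps to the analytic Kummer sequence by $1\mapsto\zeta$, $f\mapsto e^{2\pi if/\ell}$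 and the identity of $\mathcal{O}^*$. The boundary map of the exponential sequence gives the topological first Chern class up to a universal sign $\epsilon=\pm1$, so under the comparison isomorphism $c_1^{et}(\mathcal{L})$ corresponds to $\epsilon c_1(\mathcal{L}(\mathbb{C}))$ mod $\ell$. Topological Chern classes satisfy the same projective bundle formula, and replacing $\xi$ by $\epsilon\xi$ in it replaces $c_m$ by $\epsilon^mc_m$. So
\[
c_m^{et}(\mathcal{E}_i)=x\otimes\zeta^{\otimes m},\qquad x=\epsilon^mc_m^{(i)}\bmod\ell\ \in H^{2m}_{et}(\mathcal{X}_{\mathbb{C}};\mathbb{Z}/\ell).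
\]

\emph{The computation.} The global section $\zeta$ of $\mu_\ell$ is a constant function on $\mathcal{X}_{\mathbb{C}}$, and $F$ pulls it back to $\sigma(\zeta)=\zeta^{u^{-1}}$. By naturality and $F^*\mathcal{E}_i\cong\mathcal{E}_i$,
\[
x\otimes\zeta^{\otimes m}=F^*\bigl(x\otimes\zeta^{\otimes m}\bigr)=F_0^*(x)\otimes\sigma(\zeta)^{\otimes m}=u^{-m}F_0^*(x)\otimes\zeta^{\otimes m}.
\]
So $F_0^*(x)=u^mx$, and $\Phi^*c^{(i)}_m=u^mc^{(i)}_m$ mod $p^s$ for every $s$. Since $H^*(X;\mathbb{Z}_p)=\lim_sH^*(X;\mathbb{Z}/p^s)$ is generated by the classes $c_m^{(i)}$, we obtain $\Phi^*=\psi^u$.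
\end{proof}

\section{Gluing along the arithmetic square}\label{sec:glue}

Let $X=\prod_{t=1}^rX_t=G/H$ be as in Section~\ref{sub:rational}, and put $A_{\mathbb{Z}}=H^*(X;\mathbb{Z})=\bigotimes_tH^*(X_t;\mathbb{Z})$ and $A=A_{\mathbb{Z}}\otimes\mathbb{Q}$. Lemma~\ref{lem:galois} produces equivalences of completions, not of localizations, so the right tool for assembling a global map is the arithmetic square. To use it we must show that two maps into the corner $\widehat{Y}_0$ are homotopic, knowing only their effect on cohomology. The next lemma makes this possible; it rests on the vanishing of the odd cohomology of $X$.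

For a simply connected space $Z$ of finite type and $z\in H^{2m}(Z;\mathbb{Z})$, let $\widehat{z}\colon\widehat{Z}\to K(\widehat{\mathbb{Z}},2m)=\prod_pK(\mathbb{Z}_p,2m)$ be the product of the maps $Z^\wedge_p\to K(\mathbb{Z}_p,2m)$ representing the image of $z$ in $H^{2m}(Z;\mathbb{Z}_p)=H^{2m}(Z^\wedge_p;\mathbb{Z}_p)$. Its rationalization is a map $\widehat{z}_0\colon\widehat{Z}_0\to K(R,2m)$, that is, a class $\widehat{z}_0\in H^{2m}(\widehat{Z}_0;R)$. Let $z_R\in H^{2m}(Z;R)$ be the image of $z$ under $\mathbb{Z}\to R$. The restriction of $\widehat{z}$ along $Z\to\widehat{Z}$ is the element of $H^{2m}(Z;\widehat{\mathbb{Z}})=\prod_pH^{2m}(Z;\mathbb{Z}_p)$ all of whose components are $z$. Hence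
\begin{equation}\label{eq:restrict}
\widehat{z}_0\text{ pulls back to }z_R\text{ along }Z\to\widehat{Z}\to\widehat{Z}_0 .
\end{equation}

\begin{lemma}\label{lem:detect}
Two maps $a,b\colon X\to\widehat{X}_0$ are homotopic if $a^*\widehat{\mathsf{c}}_0=b^*\widehat{\mathsf{c}}_0$ in $H^*(X;R)$ for every Chern coordinate $\mathsf{c}\in H^*(X;\mathbb{Z})$.
\end{lemma}

\begin{proof}
By Section~\ref{sub:facts}, $\widehat{X}_0\to\widehat{BH}_0\to\widehat{BG}_0$ is a fiber sequence. The map $\chi_H\colon BH\to K_H$ is an isomorphism on $\pi_*\otimes\mathbb{Q}$, hence on $\pi_*\otimes R$, since $R$ is a $\mathbb{Q}$-algebra. So it induces an equivalence $\widehat{BH}_0\to(\widehat{K_H})_0=\prod_{\mathsf{c}}K(R,|\mathsf{c}|)$, whose components are the classes $\widehat{\mathsf{c}}_0$ of the Chern coordinates of $BH$; these pull back to the classes $\widehat{\mathsf{c}}_0$ on $\widehat{X}_0$. In the same way $\widehat{BG}_0$ is a finite product of spaces $K(R,2m)$ with $m\ge1$. The hypothesis says that $a$ and $b$ become homotopic in $\widehat{BH}_0$. By exactness of the fiber sequence, they lie in one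 orbit of the action of the group $[X,\Omega\widehat{BG}_0]$ on $[X,\widehat{X}_0]$. This group is a product of groups $H^{2m-1}(X;R)$, which vanish because the homology of $X$ is free and concentrated in even degrees. Free and pointed homotopy classes agree here, since $X$ is connected and $\widehat{X}_0$ and $\widehat{BH}_0$ are simply connected.
\end{proof}

\begin{proposition}\label{prop:glue}
Suppose that every automorphism of $A$ has the form $\gamma\psi^{\underline{c}}$, where $\underline{c}\in(\mathbb{Q}^*)^r$ and $\gamma$ is induced by a self-homeomorphism of $X$. Then $X$ is generically rigid.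
\end{proposition}

\begin{proof}
Let $Y$ be simply connected of finite type, with equivalences $e_p\colon X_{(p)}\to Y_{(p)}$ for all primes $p$. The groups $H_j(Y;\mathbb{Z})$ are finitely generated, and $H_j(Y;\mathbb{Z})\otimes\mathbb{Z}_{(p)}\cong H_j(X;\mathbb{Z})\otimes\mathbb{Z}_{(p)}$ for every $p$; so they are free, and zero in odd degrees and above $\dim X$. Let $B=H^*(Y;\mathbb{Z})$. For a free abelian group $M$ write $M_{(p)}=M\otimes\mathbb{Z}_{(p)}\subset M\otimes\mathbb{Q}$, and recall that $\bigcap_pM_{(p)}=M$. Let $f_p=e_p^*\colon B_{(p)}\to A_{\mathbb{Z},(p)}$; we denote its extension $B\otimes\mathbb{Q}\to A$ by the same letter.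

\emph{Step 1: one integral isomorphism.} The isomorphisms $f_p$ are unrelated, and we look for a single isomorphism $\theta\colon B\to A_{\mathbb{Z}}$ from which each $f_p$ differs by a realizable rescaling. Fix a prime $p_0$ and put $\theta_0=f_{p_0}\colon B\otimes\mathbb{Q}\to A$. By hypothesis $f_p\theta_0^{-1}=\gamma_p\psi^{\underline{c}_p}$, where we choose $\gamma_{p_0}=1$ and $\underline{c}_{p_0}=(1,\dots,1)$. For $p\ne p_0$, precompose $e_p$ with the localization of a homeomorphism inducing $\gamma_p^{-1}$; this replaces $f_p$ by $\gamma_p^{-1}f_p$. So we may assume that $f_p=\psi^{\underline{c}_p}\theta_0$ for all $p$, with $\underline{c}_p=(c_{p,1},\dots,c_{p,r})$.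

The groups $M=H^2(X;\mathbb{Z})$ and $M'=\theta_0(H^2(Y;\mathbb{Z}))$ are lattices of full rank in $H^2(X;\mathbb{Q})$. Each contains a nonzero integer multiple of the other, so $M'_{(p)}=M_{(p)}$ for all but finitely many $p$. For every $p$ we have $\psi^{\underline{c}_p}M'_{(p)}=f_p(H^2(Y;\mathbb{Z})_{(p)})=M_{(p)}$. So for almost all $p$ the map $\psi^{\underline{c}_p}$ carries $M_{(p)}=\bigoplus_tH^2(X_t;\mathbb{Z}_{(p)})$ onto itself. It acts on the $t$-th summand, which is nonzero because $X_t$ has at least two blocks, by $c_{p,t}$. Hence the $p$-adic valuation $v_p(c_{p,t})$ is zero for almost all $p$, and we can define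
\[
c_t=\prod_pp^{\,v_p(c_{p,t})}\in\mathbb{Q}^*,\qquad u_{p,t}=c_{p,t}/c_t,\qquad\theta=\psi^{\underline{c}}\theta_0 .
\]
By construction $v_p(u_{p,t})=0$, so $u_{p,t}\in\mathbb{Z}_{(p)}^*\subset\mathbb{Z}_p^*$, and
\[
f_p=\psi^{\underline{u}_p}\theta\qquad\text{for all }p .
\]
The map $\psi^{\underline{u}_p}$ multiplies each summand $\bigotimes_tH^{2j_t}(X_t;\mathbb{Z}_{(p)})$ by a unit, so it preserves $A_{\mathbb{Z},(p)}$, and $\theta(B_{(p)})=A_{\mathbb{Z},(p)}$ for all $p$. Intersecting over $p$ shows that $\theta$ restricts to a ring isomorphism $B\to A_{\mathbb{Z}}$.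

\emph{Step 2: local maps inducing $\theta$.} Lemma~\ref{lem:galois} gives self-equivalences of the $(X_t)^\wedge_p$ inducing $\psi^{u_{p,t}^{-1}}$. Their product $\Gamma_p$ is a self-equivalence of $X^\wedge_p=\prod_t(X_t)^\wedge_p$, and it induces $(\psi^{\underline{u}_p})^{-1}$ on $H^*(X;\mathbb{Z}_p)$, because this ring is generated by classes pulled back from the factors. Put $g_p=(e_p)^\wedge_p\circ\Gamma_p\colon X^\wedge_p\to Y^\wedge_p$. It is an equivalence, and on $\mathbb{Z}_p$-cohomology
\[
g_p^*=(\psi^{\underline{u}_p})^{-1}\psi^{\underline{u}_p}\theta=\theta .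
\]
Let $g=\prod_pg_p\colon\widehat{X}\to\widehat{Y}$, an equivalence, and let $\bar g\colon\widehat{X}_0\to\widehat{Y}_0$ be its rationalization. With $\kappa$ from Lemma~\ref{lem:rational}, let $g'$ be the composite
\[
X\longrightarrow X_0\xrightarrow{\ \kappa\ }X_0\xrightarrow{\ (e_{p_0})_0\ }Y_0 .
\]
On rational cohomology it induces $\psi^{\underline{c}}\theta_0=\theta$.

\emph{Step 3: gluing.} Consider the two maps
\[
\alpha\colon X\to\widehat{X}\xrightarrow{\ g\ }\widehat{Y}\to\widehat{Y}_0,\qquad\beta\colon X\xrightarrow{\ g'\ }Y_0\to\widehat{Y}_0 .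
\]
We claim that $\alpha\simeq\beta$. Let $\mathsf{c}\in H^{2m}(X;\mathbb{Z})$ be a Chern coordinate and let $y=\theta^{-1}(\mathsf{c})\in H^{2m}(Y;\mathbb{Z})$; this is an integral class by Step 1. Since $g_p^*y=\theta(y)=\mathsf{c}$ for every $p$, we have $\widehat{y}\circ g\simeq\widehat{\mathsf{c}}$, and rationalizing gives $\bar g^*\widehat{y}_0=\widehat{\mathsf{c}}_0$. As $\bar g$ is an equivalence, Lemma~\ref{lem:detect} applied to $\bar g^{-1}\alpha$ and $\bar g^{-1}\beta$ reduces the claim to the equality $\alpha^*\widehat{y}_0=\beta^*\widehat{y}_0$ for all such $y$.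

The map $\alpha$ is homotopic to $X\to\widehat{X}\to\widehat{X}_0$ followed by $\bar g$. So $\alpha^*\widehat{y}_0$ is the pullback of $\widehat{\mathsf{c}}_0$ to $X$, which is $\mathsf{c}_R$ by \eqref{eq:restrict}. For $\beta$, let $w\in H^{2m}(Y_0;R)$ be the pullback of $\widehat{y}_0$ along $Y_0\to\widehat{Y}_0$. The arithmetic square of $Y$ commutes, so $w$ restricts to $y_R$ on $Y$ by \eqref{eq:restrict}. Since $H^{2m}(Y_0;R)\to H^{2m}(Y;R)$ is an isomorphism, $w$ is the image under $\mathbb{Q}\to R$ of the class $y\in H^{2m}(Y_0;\mathbb{Q})=H^{2m}(Y;\mathbb{Q})$. Hence $\beta^*\widehat{y}_0=g'^*w$ is the image of $g'^*y=\theta(y)=\mathsf{c}$, which is again $\mathsf{c}_R$. This proves the claim.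

Since the arithmetic square of $Y$ is a homotopy pullback, there is a map $h\colon X\to Y$ whose composite with $Y\to\widehat{Y}$ is homotopic to $X\to\widehat{X}\xrightarrow{g}\widehat{Y}$. Projecting to the factor $Y^\wedge_p$ gives $h^*\otimes\mathbb{Z}_p=g_p^*=\theta\otimes\mathbb{Z}_p$. As $A_{\mathbb{Z}}$ embeds in $A_{\mathbb{Z}}\otimes\mathbb{Z}_p$, we get $h^*=\theta$, an isomorphism on integral cohomology. The homology groups of $X$ and $Y$ are free of finite rank, so $h$ is an isomorphism on homology, and it is a homotopy equivalence by Whitehead's theorem.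
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis on $\operatorname{Aut}(A)$ is used only in Step 1, where it reduces the discrepancy between the $e_p$ to rational numbers $c_{p,t}$; unique factorization in $\mathbb{Z}$ then splits these as a global factor $c_t$, absorbed rationally, times $p$-adic units, absorbed $p$-adically. The finite type of $Y$ gives the lattice $M'$, the identification of $H^*(Y^\wedge_p;\mathbb{Z}_p)$ and the arithmetic square. Without it the statement fails: the localizations of a Moore space $Y$ with $H_2(Y;\mathbb{Z})=\{a/b: b\text{ squarefree}\}\subset\mathbb{Q}$ as its only reduced homology group are simply connected with the single reduced homology group $p^{-1}\mathbb{Z}_{(p)}\cong\mathbb{Z}_{(p)}$ in degree $2$, so $Y_{(p)}\simeq S^2_{(p)}$ for all $p$, although $Y\not\simeq S^2=\mathbb{C}P^1$.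
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:rigid} and of Theorem~\ref{thm:products}\textup{(2)}]
If $k=1$, then $X$ is a point. A space $Y$ in its genus is simply connected with $\widetilde{H}_*(Y;\mathbb{Z})\otimes\mathbb{Z}_{(p)}=0$ for all $p$, so $\widetilde{H}_*(Y;\mathbb{Z})=0$ and $Y$ is contractible. If $k\ge2$, Theorem~\ref{thm:aut} shows that the hypothesis of Proposition~\ref{prop:glue} holds with $r=1$ and $\gamma=s_\rho$, since $\psi^cs_\rho=s_\rho\psi^c$. This proves Theorem~\ref{thm:rigid}. For a product of flag manifolds with at least two blocks each, the hypothesis of Proposition~\ref{prop:glue} is part (1) of Theorem~\ref{thm:products}, proved in Section~\ref{sec:products}.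
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM} Artin and Mazur, \emph{Etale Homotopy}.

\bibitem{BK} Bousfield and Kan, II.5 (the fiber lemma for completion) and VI.8.1 (the arithmetic square).

\bibitem{Guido} \emph{Guido's Book of Conjectures}, \texttt{https://chatterj.perso.math.cnrs.fr/papers/GMFinal.pdf}.

\bibitem{Hoffman} Hoffman, \emph{Endomorphisms of the cohomology of complex Grassmannians}, Trans. AMS 281 (1984), 745--760.

\bibitem{Sullivan} Sullivan, \emph{Genetics of homotopy theory and the Adams conjecture}, Ann. of Math. 100 (1974).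

\end{thebibliography}
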